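# Thin sets, Catalan numbers and the preservation of hyperimmunities

## The threshold $p^nC_n$

Throughout, $\mathbb N=\{0,1,2,\dots\}$, a number $k$ is identified with $\{0,\dots,k-1\}$, and $[X]^n$ is the set of $n$-element subsets of $X$, which we also write as increasing $n$-tuples. The $n$th Catalan number is $C_n=\frac1{n+1}\binom{2n}{n}$, so $C_0,C_1,C_2,\dots=1,1,2,5,14,\dots$. The statement $RT^n_{<\infty,l}$ says that every coloring of $[\mathbb N]^n$ with finitely many, but more than $l$, colors has an infinite set on whose $n$-tuples at most $l$ colors occur.

**Theorem A.** Let $n,p\ge1$. For $l\ge1$, $RT^n_{<\infty,l}$ admits strong preservation of $p$ hyperimmunities if and only if $l\ge p^nC_n$.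

**Theorem B.** Let $n,p\ge 1$.

1. For $l\ge1$, $RT^n_{<\infty,l}$ admits preservation of $p$ hyperimmunities if and only if $l\ge p^{n-1}C_{n-1}$.
2. There are uniformly $\emptyset'$-computable hyperimmune functions $f_0,\dots,f_{p-1}$, not depending on $n$, and for each $n$ a $\Delta^0_2$ coloring $D_n$ of $[\mathbb N]^n$ with $p^nC_n$ colors and a computable coloring $W_n$ of $[\mathbb N]^n$ with $p^{n-1}C_{n-1}$ colors, such that every infinite $X$ relative to which all $f_s$ are hyperimmune realizes every color of $D_n$ and every color of $W_n$. Hence for $1\le l<p^nC_n$ (respectively $1\le l<p^{n-1}C_{n-1}$) strong (respectively ordinary) preservation already fails for a $\Delta^0_2$ (respectively computable) coloring with only $l+1$ colors.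
3. For no $l\ge1$ does $RT^n_{<\infty,l}$ admit strong preservation of $\omega$ hyperimmunities. For $n\ge2$ and $l\ge1$ it does not even admit preservation of $\omega$ hyperimmunities.

The question answered by Theorem A was posed as a conjecture: that $RT^n_{<\infty,p^nC_n}$ admits strong preservation of $p$ hyperimmunities and that this bound is tight. The source given for it is an abstract by Peter A. Cholak, http://www.ams.org/amsmtgs/2267_abstracts/1150-03-289.pdf. Theorem A says that the conjecture is true. The value $l=0$ is left out because no infinite set is $0$-thin.

In plain words: we are given $p$ functions that grow too fast for any computable function to bound, and a coloring of $n$-tuples, as complicated as it likes. We want an infinite set $X$ with few colors such that $X$ does not help to bound any of the $p$ functions. How few colors can we insist on? The first values are as follows.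

| | $n=1$ | $n=2$ | $n=3$ | $n=4$ |
|---|---|---|---|---|
| arbitrary colorings: $p^nC_n$ | $p$ | $2p^2$ | $5p^3$ | $14p^4$ |
| computable colorings: $p^{n-1}C_{n-1}$ | $1$ | $p$ | $2p^2$ | $5p^3$ |

The second row is the first one shifted by one place, and the proof explains the shift.

## Thin sets, hyperimmune functions, preservation

**Definition 1.** Let $c:[\mathbb N]^n\to k$ and $l<k$. A set $T$ is *$l$-thin* for $c$ if $|c([T]^n)|\le l$. $RT^n_{<\infty,l}$ is the problem whose instances are the colorings $c:[\mathbb N]^n\to k$ with $k>l$ finite, and whose solutions for $c$ are the infinite $l$-thin sets.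

For example, if $n=1$ and $c(x)=x\bmod 3$, the set of numbers not congruent to $2$ modulo $3$ is $2$-thin but not $1$-thin, and the set of multiples of $3$ is $1$-thin.

**Definition 2.** A function $f:\mathbb N\to\mathbb N$ is *dominated* by $g$ if $f(x)\le g(x)$ for all $x$. It is *$Z$-hyperimmune* if no $Z$-computable function dominates it, and *hyperimmune* if it is $\emptyset$-hyperimmune.

Allowing finitely many exceptions in the definition of domination would change nothing, because we may change $g$ at finitely many arguments. For an example, let $f(x)$ be $1$ plus the maximum of all $\varphi_e(x)$ with $e\le x$ and $\varphi_e(x)\downarrow$ (the maximum being $0$ if there are none). If $g=\varphi_e$ is total, then $f(e)>\varphi_e(e)=g(e)$, so $f$ is hyperimmune. It is not $f$-hyperimmune, since it dominates itself. A set can also destroy hyperimmunity by being sparse: if $X=\{x_0<x_1<\cdots\}$ and $x_i\ge f(i)$ for all $i$, then the $X$-computable function $i\mapsto x_i$ dominates $f$.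

**Definition 3.** A problem $\mathbf P$ *admits preservation of $p$ hyperimmunities* if for every set $Z$, all $Z$-hyperimmune functions $f_s$ ($s<p$) and every instance of $\mathbf P$ computable from $Z$, there is a solution $S$ such that every $f_s$ is $Z\oplus S$-hyperimmune. It admits *strong* preservation if the same holds for every instance, computable from $Z$ or not. Preservation of $\omega$ hyperimmunities is the same with an infinite list $(f_s)_{s<\omega}$.

For instance, $RT^1_{<\infty,1}$ admits preservation of $p$ hyperimmunities for every $p$: if $c:\mathbb N\to k$ is $Z$-computable, some color class is infinite, and it is $Z$-computable, so $f_s$ stays hyperimmune. For arbitrary $c$ this argument says nothing, because the color classes of $c$ may compute anything.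

**Definition 4.** When $f_0,\dots,f_{p-1}$ are fixed, a set $A$ is *good* if every $f_s$ ($s<p$) is $A$-hyperimmune.

If $A$ is good and $B\le_TA$, then $B$ is good. Put $N_n=p^nC_n$, so that $N_0=1$. The textbook recurrence $C_n=\sum_{j=0}^{n-1}C_jC_{n-1-j}$, multiplied by $p^n=p\cdot p^{j}\cdot p^{n-1-j}$ and rewritten with $m=j+1$, becomes
$$N_n=p\sum_{m=1}^{n}N_{m-1}N_{n-m}\qquad(n\ge1).\tag{1}$$
Both halves of the proof count colors by this identity, each reading off a meaning for $p$, $m$, $N_{m-1}$ and $N_{n-m}$.

## Interval functions, and the cases $n\le 2$ by hand

For the lower bounds we must choose functions that are easy to bound for anyone who avoids a color. Here they are, once and for all.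

Let $(e_i,s_i)_{i\in\mathbb N}$ be a computable enumeration of all pairs in $\mathbb N\times p$. Put $a_0=0$, and let
$$a_{i+1}=a_i+1+\varphi_{e_i}(a_i)\ \text{ if }\varphi_{e_i}(a_i)\downarrow,\qquad a_{i+1}=a_i+1\ \text{ otherwise.}$$
The intervals $J_i=[a_i,a_{i+1})$ partition $\mathbb N$. Give $J_i$ the label $s_i$. For $s<p$ put $f_s(x)=a_{i+1}$ if $x\in J_i$ and $s_i=s$, and $f_s(x)=0$ if the interval containing $x$ has a label other than $s$.

Each $f_s$ is hyperimmune: if $\varphi_e$ is total, choose $i$ with $(e_i,s_i)=(e,s)$; then $f_s(a_i)=a_{i+1}>\varphi_e(a_i)$. The sequence $(a_i)$ is computable from $\emptyset'$, which decides whether $\varphi_{e_i}(a_i)$ converges. So the $f_s$ are uniformly $\emptyset'$-computable, and so are the functions $\lambda(x)$, the label of the interval containing $x$, and $\mathcal E(x,y)$, which is $1$ if $x$ and $y$ lie in the same interval and $0$ otherwise.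

Everything in the lower bound comes from one observation:
$$\text{if } x<z<f_s(x),\text{ then } x \text{ and } z \text{ lie in the same interval, and its label is } s.\tag{2}$$
Indeed $f_s(x)>0$, so $x\in J_i$ for some $i$ with $s_i=s$, and $a_i\le x<z<f_s(x)=a_{i+1}$.

*The case $n=1$.* Color $x$ by $\lambda(x)$; there are $p$ colors. Let $X$ be infinite and good, and let $s<p$. The function $h(x)=\min(X\cap(x,\infty))$ is $X$-computable, so $f_s(x)>h(x)$ for some $x$. By (2) the element $h(x)$ of $X$ has label $s$. So every good $X$ meets every color: with $l<p$ colors we cannot preserve $p$ hyperimmunities.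

*The case $n=2$, $p=1$.* Color $\{x,y\}$ by $\mathcal E(x,y)$. Let $X$ be infinite and good, and let $h(x)$ be the second element of $X$ above $x$. From $f_0(x)>h(x)$ and (2) we get two elements of $X$ in one interval. Since intervals are finite, $X$ also has two elements in different intervals. So both colors occur, and $2=1^2C_2$ is needed.

*The case $n=2$, $p=2$.* We want $8$ unavoidable colors. Pairs in different intervals can be colored by their two labels, which gives $4$ colors. Pairs in one interval can be colored by the label of that interval, giving $2$ more, for a total of $6$. To reach $8$, a pair inside one interval must carry another bit. When we force a pair into an interval with label $s$, we use an $X$-computable function $h$ that searches for the pair; so the bit must be computable from the pair. Take a computable approximation $\lambda_t\to\lambda$ (limit lemma) and use the bit $\lambda_y(x)$, for $x<y$: the label that $x$ is believed to have at stage $y$. Given a good $X$ and $j<2$, the case $n=1$ provides elements $x'\in X$ of label $j$ (above any bound, since removing finitely many elements keeps $X$ good), and $\lambda_y(x')=j$ for all large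 $y\in X$. Thus $h(x)$, the maximum of the first pair $x'<y$ found in $X\cap(x,\infty)$ with $\lambda_y(x')=j$, is total and $X$-computable. If $f_s(x)>h(x)$, then by (2) this pair lies in one interval with label $s$. So all four combinations of a true label $s$ and a believed label $j$ occur inside single intervals, and $4+4=8$. (When $s\neq j$ the belief at stage $y$ is false; $X$ is forced to contain such pairs.)

The coloring $\lambda_y(x)$ of pairs is itself computable, and its $p$ colors are all unavoidable. This is the shift between the two rows of the table: a computable coloring of $n$-tuples can use the last element as a stage at which to guess an unavoidable $\Delta^0_2$ coloring of the first $n-1$ elements.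

## Unavoidable colors indexed by trees

We iterate this. An $n$-tuple $H$ is cut into the blocks $H\cap J_i$. Each block of size $m$ records the label of its interval and, computably, a guess at the color of its first $m-1$ elements.

**Definition 5 (the colors).** Let $T_0=\{\emptyset\}$. For $n\ge1$ let $T_n$ be the set of all finite sequences $\big((s_1,m_1,\tau_1),\dots,(s_r,m_r,\tau_r)\big)$ with $s_j<p$, $m_j\ge1$, $\sum_jm_j=n$ and $\tau_j\in T_{m_j-1}$.

The first term $(s,m,\tau)$ of an element of $T_n$ can be chosen, for given $m$, in $p\,|T_{m-1}|$ ways, and what follows it is an arbitrary element of $T_{n-m}$. So $|T_n|=p\sum_{m=1}^n|T_{m-1}||T_{n-m}|$, and since $|T_0|=1=N_0$, (1) gives $|T_n|=N_n=p^nC_n$.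

Fix computable approximations $\lambda_t\to\lambda$, with values in $p$, and $\mathcal E_t\to\mathcal E$, with values in $\{0,1\}$, and put $\lambda_\infty=\lambda$, $\mathcal E_\infty=\mathcal E$.

**Definition 6 (the colorings).** By simultaneous recursion, for $t\in\mathbb N\cup\{\infty\}$:

* $D_0^t(\emptyset)=\emptyset$.
* For $m\ge1$ and $x_0<\dots<x_{m-1}$, $W_m(x_0,\dots,x_{m-1})=D_{m-1}^{\,x_{m-1}}(x_0,\dots,x_{m-2})\in T_{m-1}$.
* For $n\ge1$ and $H\in[\mathbb N]^n$, cut $H$ between consecutive elements $h<h'$ exactly when $\mathcal E_t(h,h')=0$. This gives consecutive blocks $H_1<\dots<H_r$. Put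
$$D_n^t(H)=\big((\lambda_t(\min H_j),\,|H_j|,\,W_{|H_j|}(H_j))\big)_{1\le j\le r}\in T_n.$$

The recursion is sound: $D^t_n$ uses $W_m$ with $m\le n$, and $W_m$ uses $D_{m-1}$ at finite stages. The functions $W_m$ and $D_n^t$, $t<\infty$, are uniformly computable. The stage $t$ enters $D_n^t(H)$ only through finitely many values of $\lambda_t$ and $\mathcal E_t$, so $D_n^t(H)=D_n^\infty(H)$ for all large $t$. Write $D_n=D_n^\infty$; it is $\Delta^0_2$. Since the $J_i$ are intervals, the blocks of $H$ for $D_n$ are exactly the nonempty sets $H\cap J_i$.

As an example take $p=1$, $n=3$, where labels carry no information. The five elements of $T_3$ correspond to the following types of $x<y<z$: three different intervals; $x$ separated from $y,z$; $x,y$ separated from $z$; and all three in one interval, with $\mathcal E_z(x,y)=1$ or $\mathcal E_z(x,y)=0$. The last distinction is $W_3(x,y,z)=D_2^z(x,y)$.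

**Proposition 1.** Let $X$ be infinite with every $f_s$ ($s<p$) $X$-hyperimmune. Then for all $b\in\mathbb N$:

* $(W)_n$, for $n\ge1$: for each $\tau\in T_{n-1}$ there is $F\in[X\cap(b,\infty)]^n$ with $W_n(F)=\tau$;
* $(D)_n$, for $n\ge0$: for each $\tau\in T_n$ there is $H\in[X\cap(b,\infty)]^n$ with $D_n(H)=\tau$.

*Proof.* $(D)_0$ is trivial: take $H=\emptyset$. We show $(D)_{n-1}\Rightarrow(W)_n$, and that $(W)_1,\dots,(W)_n$ together imply $(D)_n$. This yields $(D)_0,(W)_1,(D)_1,(W)_2,\dots$ in this order.

**Step 1: from $(D)_{n-1}$ to $(W)_n$.** This step turns a true color into a guessed one. Take $\vec x\in[X\cap(b,\infty)]^{n-1}$ with $D_{n-1}(\vec x)=\tau$. For every sufficiently large $y\in X$ we have $y>b$, $y>\max\vec x$ and $W_n(\vec x,y)=D^y_{n-1}(\vec x)=D_{n-1}(\vec x)=\tau$.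

**Step 2: from $(W)_1,\dots,(W)_n$ to $(D)_n$.** This step places blocks with prescribed guessed colors into intervals with prescribed labels. Let $n\ge 1$, let $\tau=\big((s_j,m_j,\tau_j)\big)_{1\le j\le r}\in T_n$, and put $b_0=b$. Given $b_{j-1}$, let $h(x)=\max F$, where $F$ is the first set found in $[X\cap(\max(x,b_{j-1}),\infty)]^{m_j}$ with $W_{m_j}(F)=\tau_j$. By $(W)_{m_j}$ the function $h$ is total, and it is $X$-computable because $W_{m_j}$ is computable. As $f_{s_j}$ is $X$-hyperimmune, $f_{s_j}(x)>h(x)$ for some $x$; let $F_j$ be the set $F$ for this $x$. Every $z\in F_j$ satisfies $x<z\le h(x)<f_{s_j}(x)$. By (2), $F_j\subseteq J_i$, where $J_i$ is the interval containing $x$, and $s_i=s_j$. Put $b_j=a_{i+1}$.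

All elements of $F_{j+1}$ exceed $b_j=a_{i+1}$, so $F_1,\dots,F_r$ lie in distinct, successively later intervals, with labels $s_1,\dots,s_r$. Hence $H=F_1\cup\dots\cup F_r\in[X\cap(b,\infty)]^n$ has the blocks $F_1,\dots,F_r$, and $D_n(H)=\big((s_j,m_j,W_{m_j}(F_j))\big)_j=\tau$. $\square$

**Corollary 2.** Let $n,p\ge1$ and $l\ge1$. If $l<p^nC_n$, then $RT^n_{<\infty,l}$ does not admit strong preservation of $p$ hyperimmunities, as witnessed by a $\Delta^0_2$ coloring with $l+1$ colors. If $l<p^{n-1}C_{n-1}$, it does not admit preservation of $p$ hyperimmunities, as witnessed by a computable coloring with $l+1$ colors.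

*Proof.* Let $l<p^nC_n=|T_n|$, let $\pi:T_n\to l+1$ be surjective, and consider the $\Delta^0_2$ coloring $\pi\circ D_n$. If $X$ is infinite and $l$-thin for it, then some color $j<l+1$ is omitted on $[X]^n$, so $D_n$ omits every element of the nonempty set $\pi^{-1}(j)$ on $[X]^n$. By Proposition 1, some $f_s$ is not $X$-hyperimmune. With $Z=\emptyset$ this contradicts strong preservation. For the second claim, argue in the same way with the computable coloring $\pi\circ W_n$, where $\pi:T_{n-1}\to l+1$ is surjective. $\square$

## The naive extension question and the quantifier over all colorings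

We turn to the upper bounds. Consider first $n=1$, $p=1$ and an arbitrary $c:\mathbb N\to 2$. We want an infinite $c$-monochromatic $G$ such that $f_0$ is $G$-hyperimmune. The sensible approach is to fix a color $j$ and to build $G$ from finite pieces $\sigma$, keeping an infinite good reservoir $Y$ from which new elements come. To deal with the $e$th functional, ask: for every $x$, is there a finite $E\subseteq Y$ with $c=j$ on $E$ such that the $e$th functional with oracle $\sigma\cup E$ converges at $x$? If yes, let $g(x)$ be the value found; we would like to say that $f_0(x)>g(x)$ for some $x$, and to add this $E$ to $\sigma$.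

This is exactly where it stops. The search for $E$ asks about $c$, so $g$ is computable only from $Y\oplus c$, and we know that $f_0$ escapes $Y$-computable functions, not $Y\oplus c$-computable ones. If $c$ is the characteristic function of the set of codes of pairs $\langle x,f_0(x)\rangle$, then $f_0$ itself is $c$-computable, and $g$ may well dominate it. If we drop the condition $c=j$ from the search, then $g$ is $Y$-computable, but the set $E$ that we find need not be monochromatic.

The way past this point is to ask the question about all colorings $d'$ of $Y$ at once. Suppose that for each $x$, every coloring $d':Y\to2$ has a $d'$-monochromatic finite $E\subseteq Y$ which makes the functional converge at $x$. By compactness, for each $x$ a finite part of $Y$ suffices for all $d'$, and a bound on the values is computable from $Y$ alone. Then we may apply the statement to the true $c$. Suppose on the other hand that for some $x$ there is a coloring $d'$ without such an $E$. These bad colorings form a $\Pi^0_1(Y)$ class, so a basis theorem gives a bad $d'$ with $Y\oplus d'$ good. Now $d'$ is a coloring that we can afford to compute with: shrink $Y$ to an infinite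 color class of $d'$. Every finite subset of the new $Y$ is monochromatic for $d'$, and so the functional is prevented from converging at $x$.

There is a price. In both outcomes the color that comes out is not ours to choose. So we build two sets $G^0,G^1$ with a common reservoir, one for each color, and a step is given one functional $e_0$ for $G^0$ and one functional $e_1$ for $G^1$: the question becomes whether for some $j$ a $d'$-monochromatic $E$ of color $j$ makes the $e_j$th functional converge on $\sigma_j\cup E$. The step succeeds for at least one of the two. If $G^0$ failed for some $e_0$ and $G^1$ failed for some $e_1$, the step for the pair $(e_0,e_1)$ would be contradicted. So one of $G^0,G^1$ meets all its requirements.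

For $p=2$, the color that works may depend on which function $f_s$ is considered, and the example $c=\lambda$ above shows that a single color cannot always serve. So we build sets $G^{(j_0,j_1)}$, in which pieces added for the sake of $f_s$ have color $j_s$: at most $p$ colors in all. For $n\ge2$, an $n$-tuple $H\subseteq G$ meets the first piece in some $m$ elements, and the remaining $n-m$ elements come later. The color of $H$ must be controlled by what we know about the first $m$ elements. For each $m$ this knowledge is again an arbitrary coloring, to be replaced by a good $d'$ in the second outcome; the bound $N_{m-1}$ for colorings that we can compute and the bound $N_{n-m}$ for the rest will enter the sum in (1).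

## Conventions for finite oracles, and two tools

Fix an oracle $Z$. For a finite set $F\ne\emptyset$, "$\Phi_e^F(x)\downarrow$" means that $\Phi_e^{Z\oplus F}(x)$ halts within $\max F$ steps, hence with use bounded by $\max F$ (a query about position $q$ is taken to cost at least $q$ steps). If $F=\emptyset$, then $\Phi^F_e(x)\uparrow$. Three facts will be used constantly.

* If $F$ is an initial segment of a finite or infinite set $G$ and $\Phi_e^F(x)\downarrow$, then $\Phi^G_e(x)$ (for infinite $G$: $\Phi_e^{Z\oplus G}(x)$) converges to the same value.
* If $G$ is infinite and $\Phi_e^{Z\oplus G}(x)\downarrow$, then $\Phi_e^F(x)\downarrow$ for all sufficiently long finite initial segments $F$ of $G$.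
* Whether $\Phi_e^F(x)\downarrow$ is decidable from $Z$, uniformly in $e,F,x$.

A $\Pi^0_1(A)$ class in a product of uniformly bounded finite sets is a class of the form $\{P:\text{no initial segment of }P\text{ lies in }U\}$, where the product is $\prod_i\{0,\dots,b_i-1\}$ with $b_i\ge 1$ an $A$-computable sequence, and $U$ is an $A$-c.e. set of finite strings. If such a class is empty, this is recognized at a finite level: the strings $\rho$ in the product with no initial segment in $U_{|\rho|}$ (the part of $U$ enumerated by stage $|\rho|$) form a finitely branching tree whose paths are the members of the class. By König's lemma, if there is no path, then for some $\ell$ every string of length $\ell$ has an initial segment in $U_\ell$, and such an $\ell$ can be found computably in $A$.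

**Lemma 3 (Jockusch–Soare hyperimmune-free basis theorem, relativized).** If $A$ is good and $\mathcal C$ is a nonempty $\Pi^0_1(A)$ class in a product of uniformly bounded finite sets, then some $P\in\mathcal C$ has $A\oplus P$ good.

*Proof.* Build nonempty $\Pi^0_1(A)$ classes $\mathcal C=\mathcal C_0\supseteq\mathcal C_1\supseteq\cdots$. Given $\mathcal C_e$, look at the $\Pi^0_1(A)$ classes $\{P\in\mathcal C_e:\Phi_e^{A\oplus P}(x)\uparrow\}$, $x\in\mathbb N$. If one of them is nonempty, let it be $\mathcal C_{e+1}$. Otherwise let $\mathcal C_{e+1}=\mathcal C_e$. In this case, for each $x$ we can find, computably in $A$, a level $\ell$ such that every string of length $\ell$ in the product either is seen to have no extension in $\mathcal C_e$, or already gives a convergent computation of $\Phi_e^{A\oplus P}(x)$ for all $P$ extending it. Let $h(x)$ be the maximum of the values so obtained. Then $h$ is $A$-computable, and $\Phi_e^{A\oplus P}(x)\le h(x)$ for all $P\in\mathcal C_e$ and all $x$.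

By compactness there is $P\in\bigcap_e\mathcal C_e$. If $g=\Phi_e^{A\oplus P}$ is total, the second alternative held for $e$, so $g$ is dominated by an $A$-computable function $h$. If $g$ dominated $f_s$, so would $h$, contradicting that $A$ is good. So $A\oplus P$ is good. $\square$

The second tool builds one good set satisfying countably many "eventual" properties. Here $X\subseteq^*Y$ means that $X\setminus Y$ is finite.

**Lemma 4.** Let $Z$ be good and let $(\mathcal Q_i)_{i\in\mathbb N}$ be classes of infinite sets such that

(a) if $Y\in\mathcal Q_i$ and $X\subseteq^*Y$ is infinite, then $X\in\mathcal Q_i$;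

(b) every infinite $Y$ with $Z\oplus Y$ good has an infinite subset $Y'\in\mathcal Q_i$ with $Z\oplus Y'$ good.

Then there is an infinite $X\in\bigcap_i\mathcal Q_i$ with $Z\oplus X$ good.

*Proof.* Build a sequence of pairs $(\sigma,Y)$ with $\sigma$ finite, $Y$ infinite, every element of $\sigma$ below $\min Y$, and $Z\oplus Y$ good. A new pair $(\sigma',Y')$ always satisfies $\sigma\subseteq\sigma'\subseteq\sigma\cup Y$ and $Y'\subseteq Y$. Start with $(\emptyset,\mathbb N)$ and interleave steps of three types, so that each type-1 step $i$ and each type-3 step $(e,s)$ occurs and type 2 occurs infinitely often.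

*Type 1, for $i$:* replace $Y$ by a subset in $\mathcal Q_i$, using (b). *Type 2:* move $\min Y$ into $\sigma$. *Type 3, for $(e,s)$ with $s<p$:* suppose first that for every $x$ there is a finite $E\subseteq Y$ with $\Phi_e^{\sigma\cup E}(x)\downarrow$. Let $E_x$ be the first one found and $g(x)$ the resulting value. Then $g$ is $Z\oplus Y$-computable, so $f_s(x)>g(x)$ for some $x$, because $Z\oplus Y$ is good. Replace $\sigma$ by $\sigma\cup E_x$ and remove from $Y$ all elements $\le\max(\sigma\cup E_x)$. If instead some $x$ has no such $E$, do nothing.

Let $X$ be the union of all $\sigma$'s. It is infinite by the steps of type 2. After step $i$ of type 1 we have $X\subseteq\sigma\cup Y$ with $Y\in\mathcal Q_i$, so $X\in\mathcal Q_i$ by (a). Now let $e\in\mathbb N$, $s<p$, and look at the step of type 3 for $(e,s)$. In the first case $\sigma\cup E_x$ is an initial segment of $X$, so $\Phi_e^{Z\oplus X}(x)=g(x)<f_s(x)$. In the second case, if $\Phi_e^{Z\oplus X}(x)$ converged, then so would $\Phi_e^F(x)$ for some finite initial segment $F=\sigma\cup E$ of $X$ with $E\subseteq Y$, which is excluded; so $\Phi_e^{Z\oplus X}$ is not total. In neither case does $\Phi_e^{Z\oplus X}$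 dominate $f_s$. So $Z\oplus X$ is good. $\square$

## From arbitrary colorings of $(n-1)$-tuples to computable colorings of $n$-tuples

We prove the following statements, which are meant for all $Z$ and all $f_0,\dots,f_{p-1}$.

* $S_n$ ($n\ge0$): if $Z$ is good and $c:[\mathbb N]^n\to k$ is an arbitrary coloring, there is an infinite $X$ with $Z\oplus X$ good and $|c([X]^n)|\le N_n$.
* $V_n$ ($n\ge1$): if $Z$ is good and $c:[\mathbb N]^n\to k$ is a $Z$-computable coloring, there is an infinite $X$ with $Z\oplus X$ good and $|c([X]^n)|\le N_{n-1}$.

$S_0$ is trivial, since $[\mathbb N]^0$ has one element. Both statements may be applied *inside* an infinite $Y$ with $Z\oplus Y$ good, to a coloring $c$ of $[Y]^n$ (which must be $Z\oplus Y$-computable for $V_n$). Indeed, if $y_0<y_1<\cdots$ enumerates $Y$, apply them with oracle $Z\oplus Y$ to the coloring $\{i_1,\dots,i_n\}\mapsto c(y_{i_1},\dots,y_{i_n})$. From the resulting $X^*$ we get $X=\{y_i:i\in X^*\}\subseteq Y$, which is computable from $Y\oplus X^*$, so $Z\oplus Y\oplus X$ is good.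

**Lemma 5.** $S_{n-1}$ implies $V_n$, for $n\ge1$.

*Proof.* For $n=1$, some color class of $c$ is infinite; it is $Z$-computable, and $N_0=1$. Let $n\ge2$, let $Z$ be good and let $c$ be $Z$-computable.

**Step 1: make limits exist.** The aim is to reduce $c$ to a coloring of $(n-1)$-tuples. For $\vec x\in[\mathbb N]^{n-1}$ let $\mathcal Q_{\vec x}$ be the class of infinite $Y$ such that $c(\vec x,y)$ is eventually constant for $y\in Y$. Condition (a) of Lemma 4 is clear. For (b), let $Z\oplus Y$ be good. By the pigeonhole principle some color $j$ makes $Y'=\{y\in Y:y>\max\vec x,\ c(\vec x,y)=j\}$ infinite. As $c$ is $Z$-computable, $Y'$ is $Z\oplus Y$-computable, so $Z\oplus Y'$ is good. Lemma 4 gives an infinite $X_0$ with $Z\oplus X_0$ good such that $d(\vec x)=\lim_{y\in X_0}c(\vec x,y)$ exists for all $\vec x$.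

**Step 2: thin the limits.** The coloring $d$ need not be computable from $Z\oplus X_0$, and here we use that $S_{n-1}$ concerns arbitrary colorings. Applied inside $X_0$, it gives an infinite $X_1\subseteq X_0$ with $Z\oplus X_1$ good such that $K=d([X_1]^{n-1})$ has size at most $N_{n-1}$.

**Step 3: return to $c$.** We choose a subset on which $c$ only takes values in $K$. Let $x_i$ be the first $y\in X_1$ above $x_0,\dots,x_{i-1}$ with $c(\vec x,y)\in K$ for all $\vec x\in[\{x_0,\dots,x_{i-1}\}]^{n-1}$. It exists, because each of these finitely many $\vec x$ has its limit $d(\vec x)$ in $K$. The set $\{x_i:i\in\mathbb N\}$ is $Z\oplus X_1$-computable, since $K$ is finite and the $x_i$ are enumerated in increasing order. So its join with $Z$ is good. If $x_i$ is the last element of an $n$-tuple from it, then $x_i$ was chosen so that the color of this tuple lies in $K$. $\square$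

## Thinning an arbitrary coloring: $S_n$ from $V_1,\dots,V_n$

**Proposition 6.** $S_n$ holds for all $n\ge0$, and $V_n$ holds for all $n\ge1$.

*Proof.* By Lemma 5 it suffices to prove $S_n$ for all $n$, by induction. Let $n\ge1$ and assume $S_0,\dots,S_{n-1}$; by Lemma 5, $V_1,\dots,V_n$ hold. Let $Z$ be good and let $c:[\mathbb N]^n\to k$ be arbitrary.

**Step 1: control the colors of tuples with a fixed beginning.** We want that, once the first $m<n$ elements $F$ of a tuple are fixed, the tuple can take only few colors as the rest moves far out. For $1\le m<n$ and $F\in[\mathbb N]^m$ let $\mathcal Q_F$ be the class of infinite $Y$ such that for some $b\ge\max F$ the coloring $\vec y\mapsto c(F\cup\vec y)$ takes at most $N_{n-m}$ values on $[Y\cap(b,\infty)]^{n-m}$. Condition (a) of Lemma 4 holds: enlarge $b$. Condition (b) is $S_{n-m}$ inside $Y\cap(\max F,\infty)$. So Lemma 4 gives an infinite $X_0$, with $Z\oplus X_0$ good, lying in all $\mathcal Q_F$. (For $n=1$ there is no $F$ to consider, and $X_0=\mathbb N$ will do.) If we replace $Z$ by $Z\oplus X_0$ and prove the conclusion for the larger oracle, it follows for the old one. So assume $X_0\le_TZ$.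

For $F\in[X_0]^m$ with $1\le m<n$, the finite nonempty sets $\{c(F\cup\vec y):\vec y\in[X_0\cap(b,\infty)]^{n-m}\}$, for $b\ge\max F$, decrease as $b$ grows. Let $I_F$ be their eventual value; then $|I_F|\le N_{n-m}$. For $|F|=n$ put $I_F=\{c(F)\}$, of size $1=N_0$. Let $\mathcal P_m$ be the finite set of all $I\subseteq k$ with $|I|\le N_{n-m}$, and define
$$d_m:[X_0]^m\to\mathcal P_m,\qquad d_m(F)=I_F\qquad(1\le m\le n).$$

One cannot expect $I_F$ to be a single color: for the interval functions with $n=2$ and $c(x,y)=\lambda(y)$, Proposition 1 shows that $I_{\{x\}}$ consists of all $p$ labels whenever $X_0$ is good.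

**Step 2: set up the simultaneous construction.** We fix what a piece of a set may look like, and check that the number of colors comes out right. Let $P$ be the finite nonempty set of all *palettes* $\mathcal I=(\mathcal I^1,\dots,\mathcal I^n)$ with $\mathcal I^m\subseteq\mathcal P_m$ and $|\mathcal I^m|\le N_{m-1}$. Let $d'=(d'_m)_{1\le m\le n}$ be a sequence of colorings $d'_m:[Y]^m\to\mathcal P_m$. A finite $E\subseteq Y$ is *$\mathcal I$-compatible with $d'$* if $d'_m([E]^m)\subseteq\mathcal I^m$ for all $m$ with $1\le m\le n$.

For every $\mathcal J=(\mathcal J_0,\dots,\mathcal J_{p-1})\in P^p$, that is, for every choice of one palette for each function $f_s$, we build a set $G^{\mathcal J}$. All of them share one reservoir. A *condition* consists of finite sets $\sigma_{\mathcal J}\subseteq X_0$, one for each $\mathcal J\in P^p$, and an infinite $Y\subseteq X_0$ such that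

(i) every element of $\sigma_{\mathcal J}$ is less than $\min Y$, for all $\mathcal J$;

(ii) for all $\mathcal J$, all $1\le m<n$, all $F\in[\sigma_{\mathcal J}]^m$ and all $\vec y\in[Y]^{n-m}$: $c(F\cup\vec y)\in I_F$;

(iii) $Z\oplus Y$ is good.

Start with all $\sigma_{\mathcal J}=\emptyset$ and $Y=X_0$. Only two kinds of change are allowed. We may shrink $Y$, keeping it infinite with $Z\oplus Y$ good. Or we may replace one $\sigma_{\mathcal J}$ by $\sigma_{\mathcal J}\cup E$, where for some $s<p$ the finite set $E\subseteq Y$ is $\mathcal J_s$-compatible with the true $d=(d_m)$. Such an $E$ is called an *$s$-blob* of $G^{\mathcal J}$. In the second case we afterwards remove finitely many elements from $Y$ to restore (i) and (ii). This is possible: for each of the finitely many $F\subseteq\sigma_{\mathcal J}\cup E$ with $1\le|F|=m<n$ there is, by the definition of $I_F$, a bound $b$ with $c(F\cup\vec y)\in I_F$ for all $\vec y\in[X_0\cap(b,\infty)]^{n-m}$. Let $G^{\mathcal J}$ be the union of the $\sigma_{\mathcal J}$ over all stages.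

*Color count.* We claim that
$$|c([G^{\mathcal J}]^n)|\le N_n\quad\text{for every }\mathcal J\in P^p.\tag{3}$$
Every element of $G^{\mathcal J}$ belongs to a blob, and each blob lies above all earlier ones. Let $H\in[G^{\mathcal J}]^n$, let $E$ be the first blob meeting $H$, say an $s$-blob, and let $F=H\cap E$ and $m=|F|\ge1$. As $E$ is $\mathcal J_s$-compatible with $d$, we have $I_F=d_m(F)\in\mathcal J_s^m$. If $m=n$, then $F=H$ and $\{c(H)\}=I_H$. If $m<n$, the other elements of $H$ lie in later blobs, hence in the reservoir present after $E$ was added and $Y$ was trimmed, so $c(H)\in I_F$ by (ii). In both cases $c(H)\in I_F\in\mathcal J^m_s$, and therefore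
$$c(H)\in\bigcup_{s<p}\ \bigcup_{m=1}^n\ \bigcup\mathcal J_s^m .$$
Since $\mathcal J_s^m$ has at most $N_{m-1}$ members, each of size at most $N_{n-m}$, this set has at most $p\sum_{m=1}^nN_{m-1}N_{n-m}=N_n$ elements, by (1).

*Requirements.* For $\mathcal J\in P^p$, $s<p$ and $e\in\mathbb N$, the triple $(\mathcal J,s,e)$ is *settled* at a stage if for some $x$ one of the following holds:

* (positively) $\Phi_e^{\sigma_{\mathcal J}}(x)\downarrow<f_s(x)$;
* (negatively) $\Phi_e^{\sigma_{\mathcal J}\cup E}(x)\uparrow$ for all finite $E\subseteq Y$.

A settled triple stays settled. In the positive case this holds because $\sigma_{\mathcal J}$ is an initial segment of its later versions. In the negative case, if later $\sigma'_{\mathcal J}=\sigma_{\mathcal J}\cup E'$ with $E'\subseteq Y$, and $Y'\subseteq Y$, then $\sigma'_{\mathcal J}\cup E=\sigma_{\mathcal J}\cup(E'\cup E)$ for all finite $E\subseteq Y'$.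

**Step 3: one stage of the construction.** We cannot settle a given triple; but given one triple for each palette, we can settle one of them. A *task* is a pair $(s,\kappa)$, where $s<p$ and $\kappa:P\to P^p\times\mathbb N$, written $\kappa(\mathcal I)=(\mathcal J(\mathcal I),e_{\mathcal I})$, satisfies $\mathcal J(\mathcal I)_s=\mathcal I$ for all $\mathcal I\in P$. Since $P$ is finite, there are only countably many tasks. We treat each of them at some stage, and ensure that
$$\text{after treating }(s,\kappa),\text{ for some }\mathcal I\in P\text{ the triple }(\mathcal J(\mathcal I),s,e_{\mathcal I})\text{ is settled.}\tag{4}$$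

Let the current condition be given. For $x\in\mathbb N$, let $\mathcal C_x$ be the class of all $d'=(d'_m)_{1\le m\le n}$, $d'_m:[Y]^m\to\mathcal P_m$, such that there are no $\mathcal I\in P$ and finite $E\subseteq Y$ with
$$E\ \text{is }\mathcal I\text{-compatible with }d'\quad\text{and}\quad\Phi_{e_{\mathcal I}}^{\sigma_{\mathcal J(\mathcal I)}\cup E}(x)\downarrow.\tag{5}$$
A sequence $d'$ is an element of a product of finite sets $\mathcal P_m$, indexed by the $F\in[Y]^m$, $1\le m\le n$. For fixed $\mathcal I$ and $E$, (5) depends on finitely many values of $d'$ and is decidable from these values and $Z$. So the $\mathcal C_x$ are $\Pi^0_1(Z\oplus Y)$ classes, uniformly in $x$.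

*Case 1: all $\mathcal C_x$ are empty.* For a number $v$, consider the finitely many sequences of colorings $d'_m:[Y\cap[0,v]]^m\to\mathcal P_m$. Say that $v$ works for $x$ if each of these has $\mathcal I\in P$ and $E\subseteq Y\cap[0,v]$ with (5). If no $v$ worked for $x$, König's lemma applied to the tree of counterexamples on the sets $Y\cap[0,v]$ would give a member of $\mathcal C_x$. So some $v$ works, and since this is decidable from $Z\oplus Y$, we can compute such a $v=v(x)$ from $Z\oplus Y$. Let $g(x)$ be $1$ plus the maximum of all convergent values $\Phi_{e_{\mathcal I}}^{\sigma_{\mathcal J(\mathcal I)}\cup E}(x)$ with $\mathcal I\in P$ and $E\subseteq Y\cap[0,v(x)]$. Then $g$ is total and $Z\oplus Y$-computable; the true $d$ was not used. By (iii), $f_s(x)>g(x)$ for some $x$. Only now apply the property of $v(x)$, to the true $d$ restricted to $Y\cap[0,v(x)]$. We get $\mathcal I$ and $E$ such that $E$ is $\mathcal I$-compatible with $d$ and $\Phi_{e_{\mathcal I}}^{\sigma_{\mathcal J(\mathcal I)}\cup E}(x)\downarrow<f_s(x)$. As $\mathcal J(\mathcal I)_s=\mathcal I$, adding $E$ to $\sigma_{\mathcal J(\mathcal I)}$ as an $s$-blob is an allowed change.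 It settles $(\mathcal J(\mathcal I),s,e_{\mathcal I})$ positively.

*Case 2: $\mathcal C_x\neq\emptyset$ for some $x$.* By Lemma 3, with $A=Z\oplus Y$, choose $d'\in\mathcal C_x$ with $Z\oplus Y\oplus d'$ good. The colorings $d'_1,\dots,d'_n$ are computable from this good oracle. Apply $V_1,\dots,V_n$ to them successively, each time inside the set obtained before and with all previous sets in the oracle. This gives an infinite $Y'\subseteq Y$ with $Z\oplus Y'$ good and $|d'_m([Y']^m)|\le N_{m-1}$ for all $1\le m\le n$, since passing to subsets does not spoil the bounds already reached. Put $\mathcal I^m=d'_m([Y']^m)$; then $\mathcal I=(\mathcal I^1,\dots,\mathcal I^n)\in P$. Every finite $E\subseteq Y'$ is $\mathcal I$-compatible with $d'$, hence $\Phi_{e_{\mathcal I}}^{\sigma_{\mathcal J(\mathcal I)}\cup E}(x)\uparrow$ because $d'\in\mathcal C_x$. Replace $Y$ by $Y'$. The triple $(\mathcal J(\mathcal I),s,e_{\mathcal I})$ is now settled negatively.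

So (4) is achieved in both cases.

**Step 4: find the right palettes.** We show that one of the sets $G^{\mathcal J}$ has all its triples settled. For each $s<p$ there is $\mathcal I^*_s\in P$ such that every triple $(\mathcal J,s,e)$ with $\mathcal J_s=\mathcal I_s^*$ is eventually settled. Otherwise there would be an $s$ such that for each $\mathcal I\in P$ we can choose a never-settled triple $(\mathcal J(\mathcal I),s,e_{\mathcal I})$ with $\mathcal J(\mathcal I)_s=\mathcal I$. Then $\kappa(\mathcal I)=(\mathcal J(\mathcal I),e_{\mathcal I})$ defines a task $(s,\kappa)$, and (4) fails for it. Put $\mathcal J^*=(\mathcal I_0^*,\dots,\mathcal I_{p-1}^*)$ and $G=G^{\mathcal J^*}$. For every $s<p$ we have $\mathcal J^*_s=\mathcal I^*_s$, so all triples $(\mathcal J^*,s,e)$ are eventually settled.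

**Step 5: verify that $G$ is as required.** Three things are to be checked.

*$G$ is infinite.* Given $m\in\mathbb N$, let $e$ be an index of the functional that sends every $x$ to the least $y>m$ in the oracle set (in $\Phi_e^{Z\oplus G}$, in the component $G$). The triple $(\mathcal J^*,0,e)$ cannot be settled negatively: at every stage $\sigma_{\mathcal J^*}\cup Y$ is infinite, so for each $x$ the functional converges with this set as oracle, and therefore $\Phi_e^{\sigma_{\mathcal J^*}\cup E}(x)\downarrow$ for a sufficiently long initial segment $E$ of $Y$. So the triple is settled positively. Then $\Phi_e^{\sigma_{\mathcal J^*}}(x)\downarrow$ for some $x$, and its value is an element of $\sigma_{\mathcal J^*}\subseteq G$ greater than $m$.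

*$Z\oplus G$ is good.* Let $s<p$ and $e\in\mathbb N$. If $(\mathcal J^*,s,e)$ is settled positively via $x$, then $\sigma_{\mathcal J^*}$ is an initial segment of $G$, so $\Phi_e^{Z\oplus G}(x)\downarrow<f_s(x)$. If it is settled negatively via $x$, then all sufficiently long finite initial segments of $G$ have the form $\sigma_{\mathcal J^*}\cup E$ with $E\subseteq Y$ finite, and $\Phi_e$ does not converge on them at $x$; so $\Phi_e^{Z\oplus G}(x)\uparrow$. Either way $\Phi_e^{Z\oplus G}$ is not a total function dominating $f_s$.

*$G$ has few colors.* By (3), $|c([G]^n)|\le N_n$.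

This proves $S_n$. $\square$

The induction does not run in a circle: the proof of $S_n$ uses $V_n$ for the same $n$, but $V_n$ needs only $S_{n-1}$.

## Deriving Theorems A and B

**Proof of Theorem A.** Let $l\ge p^nC_n=N_n$. Given $Z$, $Z$-hyperimmune functions $f_s$ ($s<p$) and an arbitrary coloring $c:[\mathbb N]^n\to k$ with $k>l$, the set $X$ from $S_n$ is infinite, $|c([X]^n)|\le N_n\le l$, and every $f_s$ is $Z\oplus X$-hyperimmune. So $RT^n_{<\infty,l}$ admits strong preservation of $p$ hyperimmunities. For $1\le l<p^nC_n$ it does not, by Corollary 2. $\square$

**Proof of Theorem B.** Part 1: for $l\ge p^{n-1}C_{n-1}=N_{n-1}$ and a $Z$-computable coloring, use $V_n$ in the same way; for $1\le l<p^{n-1}C_{n-1}$ use Corollary 2.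

Part 2: the interval functions $f_0,\dots,f_{p-1}$ were defined without reference to $n$, and they are uniformly $\emptyset'$-computable and hyperimmune. The coloring $D_n$ is $\Delta^0_2$ with color set $T_n$ of size $p^nC_n$, and $W_n$ is computable with color set $T_{n-1}$ of size $p^{n-1}C_{n-1}$. Proposition 1 says that every infinite $X$ relative to which all $f_s$ are hyperimmune realizes all these colors. The statement about $l+1$ colors is Corollary 2.

Part 3: let $l\ge1$. In the strong case choose $p$ with $p^nC_n>l$; in the ordinary case, where $n\ge2$, choose $p$ with $p^{n-1}C_{n-1}>l$, which is possible because $n-1\ge1$. Extend the interval functions $f_0,\dots,f_{p-1}$ to an infinite list by repetition. All functions on this list stay hyperimmune relative to $X$ exactly when $f_0,\dots,f_{p-1}$ do. So the coloring from Corollary 2, which defeats preservation of the $p$ functions, defeats preservation of the infinite list. $\square$
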